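\title{A Szemer\'edi--Trotter type bound for surfaces in $\mathbb{R}^4$ with no restriction on the number of points}

\begin{abstract}
Consider $m$ points and $n$ smooth two-dimensional real algebraic surfaces of bounded degree in $\mathbb R^4$ such that two surfaces have boundedly many common points and $k$ points lie on boundedly many common surfaces. We prove that a set of incidences in which the tangent planes at every common point are transverse has $O\big(m^{k/(2k-1)}n^{(2k-2)/(2k-1)}+m+n\big)$ elements, for all $m$ and $n$. Two polynomial partitions reduce the problem to points and curves on an algebraic surface of large degree. We cut this surface, by equations of low degree, into pieces that project locally bijectively to a plane, and on these pieces we use random sampling and vertical decompositions.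
\end{abstract}

\section{Introduction}

\subsection{The problem and the result}

For a finite set $\mathcal P\subset\mathbb R^4$ and a collection $\mathcal S$ of subsets of $\mathbb R^4$, the set of \emph{incidences} is $\mathcal I(\mathcal P,\mathcal S)=\{(p,S)\in\mathcal P\times\mathcal S: p\in S\}$. A surface is \emph{smooth} if it is an embedded two-dimensional $C^1$ submanifold of $\mathbb R^4$, and $T_pS$ is its affine tangent plane at $p$.

\begin{definition}\label{def:good}
Let $C_0,k\ge1$ be integers. A collection $\mathcal S$ of two-dimensional real algebraic surfaces in $\mathbb R^4$ is a \emph{$C_0$-good collection of pseudoflats with $k$ degrees of freedom} if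
\begin{itemize}
\item[(i)] every $S\in\mathcal S$ is smooth and is the real zero set of a single polynomial of degree at most $C_0$;
\item[(ii)] $|S\cap S'|\le C_0$ for distinct $S,S'\in\mathcal S$;
\item[(iii)] any $k$ distinct points of $\mathbb R^4$ lie in at most $C_0$ common members of $\mathcal S$.
\end{itemize}
A set $I\subset\mathcal I(\mathcal P,\mathcal S)$ is a \emph{good collection of incidences} if $T_pS\cap T_pS'=\{p\}$ whenever $(p,S),(p,S')\in I$ and $S\ne S'$.
\end{definition}

Two $2$-planes in general position in $\mathbb R^4$ meet in one point. Condition (ii) asks the surfaces to imitate this globally, and the condition on $I$ asks them to imitate it infinitesimally. Condition (iii) says that $k$ points determine a surface up to bounded ambiguity. The question is whether, with $m=|\mathcal P|$ and $n=|\mathcal S|$, one always has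
\begin{equation}\label{eq:main}
|I|\le C_1\Big(m^{\frac{k}{2k-1}}n^{\frac{2k-2}{2k-1}}+m+n\Big),\qquad C_1=C_1(C_0,k).
\end{equation}
We take the problem from \cite{STR4}. Inequality \eqref{eq:main} is known when $m\le n^{(2k+2)/(3k)}$, and it is trivial when $m\ge n^2$. The restriction on $m$ is a limitation of the proof technique, and the conjecture is that \eqref{eq:main} holds for all $m$ and $n$. We prove the conjecture; the proof does not use the known case.

\begin{theorem}\label{thm:conj}
For all integers $C_0,k\ge1$ there is a constant $C_1=C_1(C_0,k)$ such that \eqref{eq:main} holds for every set $\mathcal P$ of $m$ points in $\mathbb R^4$, every $C_0$-good collection $\mathcal S$ of $n$ pseudoflats with $k$ degrees of freedom, and every good collection of incidences $I\subset\mathcal I(\mathcal P,\mathcal S)$.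
\end{theorem}

The argument needs smoothness only at the incidences that are counted, and it needs less than transversality. Write $Z_{\mathbb R}(Q)$ for the real zero set of $Q$.

\begin{theorem}\label{thm:main}
Let $C_0,k\ge1$ be integers. Let $\mathcal P\subset\mathbb R^4$ be a set of $m$ points, let $\mathcal S$ be a set of $n$ real algebraic sets, and let $I\subset\mathcal I(\mathcal P,\mathcal S)$. Assume:
\begin{itemize}
\item[(H1)] each $S\in\mathcal S$ has dimension $2$ and equals $Z_{\mathbb R}(Q)$ for a real polynomial $Q\ne0$ with $\deg Q\le C_0$;
\item[(H2)] $|S\cap S'|\le C_0$ for distinct $S,S'\in\mathcal S$;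
\item[(H3)] any $k$ distinct points lie in at most $C_0$ common members of $\mathcal S$;
\item[(H4)] if $(p,S)\in I$, then $S$ is an embedded $C^1$ surface near $p$; and for each $p$ and each affine hyperplane $H\ni p$, at most $C_0$ surfaces $S$ with $(p,S)\in I$ satisfy $T_pS\subset H$.
\end{itemize}
Then \eqref{eq:main} holds with a constant $C_1=C_1(C_0,k)$.
\end{theorem}

\begin{proof}[Theorem~\ref{thm:main} implies Theorem~\ref{thm:conj}]
Conditions (i)--(iii) give (H1)--(H3). Two $2$-planes through $p$ inside a $3$-dimensional space $H$ share a line. So for a good collection of incidences at most one $S$ with $(p,S)\in I$ has $T_pS\subset H$, and (H4) holds.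
\end{proof}

\begin{example}\label{ex:lines}
Identify $\mathbb R^4$ with $\mathbb C^2$. A complex line $\alpha\zeta_1+\beta\zeta_2+\gamma=0$ is the real zero set of the quadratic polynomial $|\alpha\zeta_1+\beta\zeta_2+\gamma|^2$. Two lines share at most one point, two points lie on one line, and a line is its own tangent plane. So Theorem~\ref{thm:conj} applies to all incidences, with $C_0=k=2$, and gives $O(m^{2/3}n^{2/3}+m+n)$. All three terms are needed. Take $m$ points on one line; or $n$ lines through one point; or the $2s^3$ points $(i,j)$ with $1\le i\le s$, $1\le j\le 2s^2$ and the $s^3$ lines $\zeta_2=\alpha\zeta_1+\gamma$ with integers $1\le\alpha\le s$, $1\le\gamma\le s^2$, each of which contains $s$ of the points, so that there are $s^4$ incidences.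
\end{example}

\begin{remark}\label{rem:hyp}
Hypothesis (H2) implies (H3) with $k=C_0+1$; the role of (H3) is to allow a smaller $k$, which gives a better bound because the main term of \eqref{eq:main} equals $m(n^2/m)^{(k-1)/(2k-1)}$. Hypotheses (H1) and (H4) alone give nothing: $n$ planes through a common line, no three in a hyperplane, satisfy both with $C_0=2$ and have $mn$ incidences with $m$ points of the line. And (H4) does not follow from the others: the spheres $x^2+y^2+(z-r)^2=r^2$, $r>0$, in the hyperplane $w=0$ satisfy (H1)--(H3) with $C_0=4$, $k=2$, and all have the same tangent plane at the origin.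
\end{remark}

\subsection{Which bound to expect}

Double counting with (H3) shows that $m'$ points and $n'$ surfaces have $O(m'^k+n')$ incidences (Lemma~\ref{lem:count}). This is good when there are few points, so one divides the problem into pieces with few points. For every $D\ge1$ there is a polynomial $f$ of degree at most $D$ such that each connected component, or \emph{cell}, of $\mathbb R^4\setminus Z(f)$ contains $O(m/D^4)$ points (Lemma~\ref{lem:partition}), and a surface of bounded degree meets $O(D^2)$ cells (Lemma~\ref{lem:surfcells}). Summing the elementary bound over the cells gives $O(m^kD^{4-4k}+nD^2)$. The two terms agree when $D^{4k-2}=m^k/n$, and then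
\[
nD^2=m^{\frac{k}{2k-1}}n^{\frac{2k-2}{2k-1}}.
\]
This choice has $D\ge1$ exactly when $m^k\ge n$, and $D^2\le n$ exactly when $m\le n^2$; outside this range the terms $n$ and $m$ take over. So \eqref{eq:main} is the natural guess, and $nD^2$ is the \emph{budget} for every step of a proof. The computation says nothing about the points on $Z(f)$, and all points may lie there.

\subsection{The model case: points in a plane}\label{sec:model}

The hardest points will turn out to lie on a two-dimensional algebraic surface. The smallest case is Example~\ref{ex:lines} with all points in the real plane $\mathbb R^2\subset\mathbb C^2$. A complex line meets $\mathbb R^2$ in at most one point or in a real line, so up to $n$ incidences we have $m$ points and $n$ lines in the plane. Assume $n^{1/2}\le m\le n^2$, rotate so that no line is vertical, and fix an open disk that contains the points. Keep each line independently with probability $r/n$, where $1\le r\le n$. Draw the chords cut out by the kept lines, and from every crossing and every end of a chord draw vertical segments up and down to the first chord or to the circle (Figure~\ref{fig:disk}). This divides the rest of the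 disk into $O(r^2)$ pieces on average.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.45]
\fill[gray!25] (-3,-2)--(0,1)--(-3,4)--cycle;
\draw (0,0) circle (5);
\draw[very thick] (-4,-3)--(3,4);
\draw[very thick] (-3,4)--(4,-3);
\draw[dashed] (0,-5)--(0,5) (-4,-3)--(-4,3) (4,-3)--(4,3) (-3,-2)--(-3,4) (3,-2)--(3,4);
\fill (-4,-3) circle (0.15) (3,4) circle (0.15) (-3,4) circle (0.15) (4,-3) circle (0.15) (0,1) circle (0.15) (-5,0) circle (0.15) (5,0) circle (0.15);
\end{tikzpicture}
\caption{The vertical decomposition of a disk with two chords (thick). The seven dots are the events: four chord ends, one crossing, and the two points where the circle has a vertical tangent. The six dashed open segments are the walls, drawn from the events to the first chord or to the circle. The rest of the disk falls into ten trapezoids; the shaded one has a wall as its left side and the crossing as its right side.}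
\label{fig:disk}
\end{figure}

A piece is determined by a bounded number of kept lines, and it can appear only if none of the $w$ lines that cross it was kept, which has probability $(1-r/n)^w$. From these two facts one gets (Lemma~\ref{lem:sampling}) that the piece containing a given point is crossed by $O(n/r)$ lines on average, and that the numbers of crossing lines, summed over all pieces, have average $O(r^2\cdot n/r)$. Inside a piece, $m'$ points and $n'$ lines have $O(m'n'^{1/2}+n')$ incidences (Lemma~\ref{lem:count}), for a total of $O(m(n/r)^{1/2}+nr)$. Points on kept lines contribute at most $m+nr$ on average: apart from one incidence per point, the incidence $(p,S)$ occurs at the intersection of $S$ with another, kept, line. For $r=m^{2/3}n^{-1/3}$, which is the number $D^2$ found above for $k=2$, both $m(n/r)^{1/2}$ and $nr$ equal $m^{2/3}n^{2/3}$.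

In general the plane is replaced by a surface $Y_0$ of degree about $D^2$, and each $S$ leaves on it a curve of degree about $D$, made of about $D^2$ arcs. A sample of $r$ surfaces then creates about $D^2r$ arc ends, $r^2$ crossings by (H2), and $D^4$ events coming from the shape of $Y_0$. For $r=D^2$ all three are $D^4$, so the count survives. We cannot project $Y_0$ to a plane, since two curves of degree $D$ that are nearly disjoint in $\mathbb R^4$ may have projections with $D^2$ crossings. The decomposition must be carried out on $Y_0$ itself, at the points where $Y_0$ is locally a graph over the plane.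

\subsection{Plan of the proof}

We argue by induction on $m$. Section~\ref{sec:two} treats the points off $Z(f)$, replaces the surfaces by curves of degree $O(D)$ inside $Z(f)$, and applies a second partition; the induction hypothesis handles its cells, and what remains are points on curves of total degree $O(nD)$ inside a surface $Y_0=Z(f,G)$. The budget $nD^2$ allows us to remove from each curve the zeros of a polynomial of degree $O(D)$, and no more. The main difficulty is to remove, with such polynomials, the points at which $Y_0$ is not a graph. Section~\ref{sec:jac} supplies the algebraic tool, and Section~\ref{sec:filt} uses it to peel $Y_0$ into layers and to dispose of the curves that lie in the bad loci. Section~\ref{sec:cut} builds vertical decompositions on a surface that is only locally a graph, and Section~\ref{sec:end} applies them and closes the induction.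

Hypothesis (H1) enters only through Lemma~\ref{lem:sheets}, and (H3) only through Lemma~\ref{lem:count} and the case $k=1$. Hypothesis (H4) is used only in Section~\ref{sec:tocurves}. Hypothesis (H2) is used for $m\gtrsim n^2$, to show that a real curve belongs to one surface, and to count crossings.

\section{Conventions and first reductions}\label{sec:conv}

\subsection{Exponents and counting bounds}

For $k=1$, (H3) gives $|I|\le C_0m$. From now on $k\ge2$. Put
\[
a=\frac{k}{2k-1},\qquad b=\frac{2k-2}{2k-1},\qquad X=m^an^b,
\]
so that
\begin{equation}\label{eq:exp}
b=2(1-a),\qquad a+b-1=1-a>0,\qquad 1-b=2a-1>0,\qquad X=m\,(n^2/m)^{1-a}.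
\end{equation}
The letter $A$ denotes constants that depend only on $C_0$ and $k$ and may change from line to line.

\begin{lemma}\label{lem:count}
Assume (H2) and (H3). If $I'\subset\mathcal I(\mathcal P,\mathcal S)$ involves at most $m'$ points and at most $n'$ surfaces, then
\begin{align}
|I'|&\le A(m'^k+n'),\label{eq:K1}\\
|I'|&\le A(m'n'^{1-1/k}+n'),\label{eq:K2}\\
|I'|&\le m'+C_0n'^2.\label{eq:K3}
\end{align}
\end{lemma}

\begin{proof}
Let $r_S$ be the number of $p$ with $(p,S)\in I'$. Counting pairs consisting of a surface and a $k$-element set of points on it, (H3) gives $\sum_S\binom{r_S}{k}\le C_0\binom{m'}{k}$. For $r\ge k$ we have $r\le k\binom rk$, so $|I'|\le (k-1)n'+kC_0m'^k$, which is \eqref{eq:K1}. For $r\ge 2k$ we have $\binom rk\ge(r/2)^k/k!$, so $\sum_{r_S\ge2k}r_S^k\le2^kC_0m'^k$, and H\"older's inequality gives $\sum_{r_S\ge 2k}r_S\le 2C_0^{1/k}m'n'^{1-1/k}$; the other surfaces contribute at most $2kn'$. For \eqref{eq:K3} let $s_p$ be the number of $S$ with $(p,S)\in I'$. Then $s_p\le1+2\binom{s_p}2$, and $\sum_p\binom{s_p}2\le C_0\binom{n'}2$ by (H2).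
\end{proof}

\subsection{Varieties}

We count with complex varieties, where Bezout's inequality is available, and return to real points when needed. $Z(\cdot)$ is the zero set in $\mathbb C^4$, and $V(\mathbb R)=V\cap\mathbb R^4$ for $V\subset\mathbb C^4$. Varieties are affine and may be reducible; a \emph{component} of a variety is an irreducible component. The degree of an irreducible variety of dimension $t$ is the number of its points on a generic affine subspace of codimension $t$, and the degree of a pure-dimensional variety is the sum of the degrees of its components. A \emph{curve} is a variety of pure dimension $1$, or the empty set. $I(V)_{\le M}$ is the space of polynomials of degree at most $M$ vanishing on $V$. We use Bezout's inequality in this form: if $V$ is irreducible and $g\not\equiv0$ on $V$, then $V\cap Z(g)$ is empty or of pure dimension $\dim V-1$, and its degree is at most $\deg V\deg g$. Two cases recur.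
\begin{itemize}
\item[(B1)] If $g$ vanishes identically on no component of a curve $\Gamma$, then $|\Gamma\cap Z(g)|\le\deg\Gamma\deg g$.
\item[(B2)] If $f,g\neq0$ are coprime, then $Z(f,g)$ is empty or of pure dimension $2$, of degree at most $\deg f\deg g$.
\end{itemize}
Real polynomials that are coprime over $\mathbb R$ are coprime over $\mathbb C$: a common complex irreducible factor $\mathsf q$ is either proportional to a real polynomial, or $\mathsf q\bar{\mathsf q}$ is a real common factor.

A variety $V$ is \emph{conjugation invariant} if $\bar V=V$. Then $I(V)_{\le M}$ is spanned over $\mathbb C$ by real polynomials, namely the real and imaginary parts of its elements. A nonzero complex polynomial does not vanish on all of $\mathbb R^N$, so finitely many nonempty Zariski open conditions on a parameter in $\mathbb C^N$ can be satisfied simultaneously by a real parameter.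

From real algebraic geometry we use the following. A semialgebraic set has finitely many connected components, each semialgebraic, open and closed in the set. A semialgebraic set of dimension $t$ contains a topological $t$-disk, and its complex Zariski closure has complex dimension $t$. A bounded semialgebraic map from an open interval to $\mathbb R^4$ has limits at both ends.

\subsection{The sheets of a surface}

The complex zero set of $Q$ is a hypersurface, much larger than the surface $Z_{\mathbb R}(Q)$. The next lemma replaces it by complex surfaces of bounded degree.

\begin{lemma}\label{lem:sheets}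
Let $S$ satisfy (H1). There are at most $C_0^3$ irreducible conjugation invariant surfaces $\Sigma\subset\mathbb C^4$, the \emph{sheets} of $S$, each with $\deg\Sigma\le C_0^2$ and $\Sigma(\mathbb R)\subset S$, with the following property. If $S$ is an embedded $C^1$ surface near $p\in S$, there is a sheet $\Sigma\ni p$ such that $T_pS\subset p+\ker\nabla u(p)$ for every real polynomial $u$ that vanishes on $\Sigma$ and has $\nabla u(p)\ne0$.
\end{lemma}

\begin{proof}
Let $S_1,\dots,S_q$ be the two-dimensional irreducible components of the real algebraic set $S=Z_{\mathbb R}(Q)$, and let $\Sigma_l$ be the complex Zariski closure of $S_l$. It has dimension $2$, and $\Sigma_l(\mathbb R)=S_l$ because the real equations of $S_l$ vanish on $\Sigma_l$. Each component of $\Sigma_l$ is the closure of the real points it contains, so it is conjugation invariant; its real points form a real algebraic set, and $S_l$ is the union of these sets. As $S_l$ is irreducible, one component contains $S_l$, so $\Sigma_l$ is irreducible.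

Now $\Sigma_l\subset Z(\mathsf q)$ for a complex irreducible factor $\mathsf q$ of $Q$. If $\mathsf q$ is not proportional to a real polynomial, then $\Sigma_l\subset Z(\mathsf q,\bar{\mathsf q})$ with $\mathsf q,\bar{\mathsf q}$ coprime. If $\mathsf q$ is real, then $\nabla\mathsf q=0$ on $S_l$, since otherwise $Z_{\mathbb R}(\mathsf q)\subset S$ would contain a $3$-manifold. Fix $j$ with $\partial_j\mathsf q\ne0$; then $\Sigma_l\subset Z(\mathsf q,\partial_j\mathsf q)$, and these are coprime because $\deg\partial_j\mathsf q<\deg\mathsf q$. By (B2), each $\Sigma_l$ is a component of one of at most $C_0$ surfaces of degree at most $C_0^2$. This bounds $\deg\Sigma_l$ and $q$.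

Let $S$ be a $C^1$ surface near $p$. The part of $S$ in any small ball about $p$ has dimension $2$, and $S$ has finitely many components, so there is an $l$ such that the part of $S_l$ in every ball about $p$ has dimension $2$. In particular $p\in S_l$. This part contains a $2$-disk, which is open in the $2$-manifold $S$ by invariance of domain. So there are points $p_\nu\to p$ such that $S_l$ contains a neighborhood of $p_\nu$ in $S$. If $u$ vanishes on $\Sigma_l$, then $\nabla u(p_\nu)$ is orthogonal to the directions of $T_{p_\nu}S$. Since $S$ is $C^1$, we may let $\nu\to\infty$.
\end{proof}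

For $(p,S)\in I$ we fix such a sheet and call it $\Sigma(p,S)$.

\section{Real points of curves and surfaces}\label{sec:real}

\subsection{Coordinates and graphs}

\begin{lemma}\label{lem:coord}
Let $T\subset\mathbb C^4$ have pure dimension $t\in\{1,2\}$. For all real linear coordinate systems $(\xi,\zeta)\in\mathbb C^t\times\mathbb C^{4-t}$ outside a proper Zariski closed set, there is a constant with $|\zeta|\le\mathrm{const}\,(1+|\xi|)$ on $T$. When this bound holds we say that $T$ is \emph{finite over $\xi$}; then $\xi\colon T\to\mathbb C^t$ is proper with finite fibers and maps every component of $T$ onto $\mathbb C^t$.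
\end{lemma}

\begin{proof}
The projective closure of $T$ meets the hyperplane at infinity $\mathbb P^3$ in dimension at most $t-1$. Since $(t-1)+(3-t)<3$, a generic linear subspace $\{\xi=0\}\subset\mathbb P^3$ of dimension $3-t$ misses this set. If the bound failed, there would be points of $T$ with $|\zeta|\to\infty$ and $|\xi|/|\zeta|\to0$, and they would have a limit point at infinity in $\{\xi=0\}$. The bound makes the projection proper; its fibers are compact affine varieties, hence finite; so the image of a component is closed and has dimension $t$, hence is $\mathbb C^t$.
\end{proof}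

\begin{lemma}\label{lem:graph}
Let $V\subset\mathbb C^4$ have pure dimension $t$, let $u_1,\dots,u_{4-t}$ vanish on $V$, and let $q\in V$ satisfy $\det\partial(u_1,\dots,u_{4-t})/\partial\zeta\,(q)\ne0$ in coordinates $(\xi,\zeta)\in\mathbb C^t\times\mathbb C^{4-t}$. Then near $q$ the variety $V$ is a holomorphic graph over $\xi$, and exactly one component of $V$ contains $q$. If $q$ and the $u_i$ are real, then near $q$ the set $V(\mathbb R)$ is a real analytic graph over $\xi\in\mathbb R^t$.
\end{lemma}

\begin{proof}
By the implicit function theorem $Z(u_1,\dots,u_{4-t})$ is near $q$ a graph over a polydisk, a connected complex manifold of dimension $t$. A component of $V$ through $q$ is near $q$ an analytic subset of dimension $t$ of this manifold, so it is all of it. Two different components meet in dimension less than $t$, so only one passes through $q$. The real statement is the real implicit function theorem for the $u_i$.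
\end{proof}

\subsection{Curves}

\begin{lemma}\label{lem:curves}
Let $\Gamma\subset\mathbb C^4$ be a conjugation invariant curve of degree at most $e$, $e\ge1$.
\begin{itemize}
\item[(a)] Let $(x,y,z,w)$ be real linear coordinates such that $x$ is nonconstant on every component of $\Gamma$. There is a real polynomial $s$ with $\deg s\le3(e-1)$, vanishing identically on no component of $\Gamma$, such that at every $q\in\Gamma$ with $s(q)\ne0$ the conclusions of Lemma~\ref{lem:graph} hold with $\xi=x$.
\item[(b)] $\Gamma(\mathbb R)$ has at most $3e^2$ connected components.
\item[(c)] If $g$ is real and $\deg g\le E$, $E\ge1$, then $\Gamma(\mathbb R)\setminus Z(g)$ has at most $3e^2+2eE$ connected components. Hence, if $\Gamma(\mathbb R)\subset\Xi\subset\mathbb R^4$, at most that many connected components of $\Xi\setminus Z(g)$ meet $\Gamma(\mathbb R)$.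
\end{itemize}
\end{lemma}

\begin{proof}
We may assume $\Gamma\neq\emptyset$. (a) The closure of the image of $\Gamma$ under $(x,y)$ is a conjugation invariant plane curve; let $q_1(x,y)$ be its squarefree equation, taken real. A generic line meets the closure in $\deg q_1$ points, all in the image. Its preimage is a hyperplane containing no component of $\Gamma$, so $\deg q_1\le e$ by (B1). No irreducible factor $\mathsf r$ of $q_1$ depends on $x$ alone, so $\mathsf r\nmid\partial_y\mathsf r$, and since $q_1$ is squarefree, $\mathsf r\nmid\partial_yq_1$. The image of a component of $\Gamma$ is dense in some $Z(\mathsf r)$, so $\partial_yq_1$ vanishes identically on no component. Define $q_2(x,z)$ and $q_3(x,w)$ in the same way from the projections $(x,z)$ and $(x,w)$. The Jacobian matrix $\partial(q_1,q_2,q_3)/\partial(y,z,w)$ is diagonal with determinant $s=\partial_yq_1\,\partial_zq_2\,\partial_wq_3$. Apply Lemma~\ref{lem:graph}.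

(b) Take coordinates as in (a); they exist by Lemma~\ref{lem:coord}. The function $x^2+y^2+z^2+w^2$ is constant on at most $e$ components of $\Gamma$. For a large value $\varrho$ different from these constants, $\Gamma\cap\{x^2+y^2+z^2+w^2=\varrho\}$ has at most $2e$ points, and every unbounded connected component of $\Gamma(\mathbb R)$ contains one. A bounded connected component is compact, and at a point where $x$ is maximal on it $\Gamma(\mathbb R)$ is not a graph over an $x$-interval, so $s=0$ there. There are at most $3e(e-1)$ such points. The total is at most $2e+3e(e-1)\le3e^2$.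

(c) Let $g\ne0$, and let $U$ be a connected component of $\Gamma(\mathbb R)\setminus Z(g)$. If $\bar U$ meets $Z(g)$, then $|g|$ takes all small positive values on $U$. For small $\eta>0$ outside a finite set, $g^2-\eta^2$ vanishes identically on no component of $\Gamma$, so it has at most $2eE$ zeros on $\Gamma$; thus there are at most $2eE$ such $U$. Otherwise $U$ is open and closed in $\Gamma(\mathbb R)$, so it is one of the connected components counted in (b). Finally, a connected component of $\Xi\setminus Z(g)$ that meets $\Gamma(\mathbb R)$ contains some $U$.
\end{proof}

\subsection{\'Etale surfaces}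

The following notion isolates what we use about a surface that is locally, but not globally, a graph over the plane. The function $\Phi$ measures the distance from the places where the surface ends.

\begin{definition}\label{def:etale}
An \emph{\'etale surface} is a metrizable $C^\infty$ surface $N$, not necessarily connected, with a local diffeomorphism $(x,y)\colon N\to\mathbb R^2$ and a $C^\infty$ function $\Phi\colon N\to(0,\infty)$ such that $\{\Phi\ge\varepsilon\}$ is compact for every $\varepsilon>0$. A \emph{leaf} is a connected component of a set $N\cap\{x=x_0\}$. We write $\tilde\partial_y$ for the lift of the vector field $\partial_y$ to $N$.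
\end{definition}

The plane with $\Phi=(1+x^2+y^2)^{-1}$ is an example; its leaves are the vertical lines. A disjoint union of finitely many \'etale surfaces is an \'etale surface.

\begin{lemma}\label{lem:leaves}
Let $N$ be an \'etale surface.
\begin{itemize}
\item[(a)] A leaf is closed in $N$, and $y$ maps it homeomorphically onto an open interval. The function $\Phi$ tends to $0$ at both ends of a leaf, so $\tilde\partial_y\Phi$ does not vanish identically on it.
\item[(b)] Let $[b,t]$ be a compact segment of a leaf in $\{x=x_0\}$, with $y(b)\le y(t)$; the case $b=t$ is allowed. For all small $\delta,\delta'>0$ there is a neighborhood of $[b,t]$, called a \emph{chart about $[b,t]$}, that $(x,y)$ maps homeomorphically onto $(x_0-\delta,x_0+\delta)\times(y(b)-\delta',y(t)+\delta')$.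
\end{itemize}
\end{lemma}

\begin{proof}
(a) The set $N\cap\{x=x_0\}$ is a closed one-dimensional submanifold on which $y$ is a local coordinate. So a leaf is closed, and it is not a circle, since $y$ would have a maximum on a circle. It is therefore an open interval, on which the locally injective continuous function $y$ is strictly monotone. The leaf meets $\{\Phi\ge\varepsilon\}$ in a compact set, so $\Phi<\varepsilon$ near both ends. A positive function with these limits is not constant.

(b) The map $(x,y)$ is injective on $[b,t]$. If it were injective on no neighborhood, there would be pairs of distinct points with equal images converging to two points of $[b,t]$ with equal images, that is, to one point; this contradicts local injectivity. The image of such a neighborhood is open and contains the compact segment $\{x_0\}\times[y(b),y(t)]$, so it contains all small rectangles about it.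
\end{proof}

\'Etale surfaces arise from varieties by deleting the zeros of a Jacobian. Put $\rho=1+x^2+y^2+z^2+w^2$.

\begin{lemma}\label{lem:algetale}
Let $Y\subset\mathbb C^4$ have pure dimension $2$. Let $u,u',v$ be real polynomials with $u=u'=0$ on $Y$, and put $J=\det\partial(u,u')/\partial(z,w)$ and $\theta=Jv$. Let $\ell>\deg\theta$ be an integer. Put
\[
N=\{q\in Y(\mathbb R):\theta(q)\ne0\},\qquad\Phi=\theta^2/\rho^\ell,\qquad \chi=2\rho L(\theta)-\ell\,\theta L(\rho),
\]
where $L(g)=\det\partial(u,u',g)/\partial(y,z,w)$. Then $N$ is an \'etale surface and $\deg\chi\le\deg u+\deg u'+\deg\theta$. On $N$, the polynomial $\chi$ vanishes exactly where $\tilde\partial_y\Phi$ does, and $\chi$ vanishes identically on no component of $Y$ that meets $N$.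
\end{lemma}

\begin{proof}
At points of $N$ we have $J\ne0$, so by Lemma~\ref{lem:graph} the set $N$ is a real analytic surface on which $(x,y)$ is a local diffeomorphism. The set $\{\Phi\ge\varepsilon\}=\{q\in Y(\mathbb R):\theta^2\ge\varepsilon\rho^\ell\}$ is closed in $\mathbb R^4$, and bounded because $\theta^2\le\mathrm{const}\,\rho^{\deg\theta}$ and $\ell>\deg\theta$.

Write $\tilde\partial_y=\partial_y+z'\partial_z+w'\partial_w$; it annihilates $u$ and $u'$ on $N$. In the determinant $L(g)$ add $z'$ times the second column and $w'$ times the third to the first. The first column becomes $(0,0,\tilde\partial_yg)$, so $L(g)=J\,\tilde\partial_yg$ on $N$. Since $\tilde\partial_y\Phi=\theta\rho^{-\ell-1}(2\rho\,\tilde\partial_y\theta-\ell\theta\,\tilde\partial_y\rho)$, we get $\chi=J\rho^{\ell+1}\theta^{-1}\tilde\partial_y\Phi$ on $N$. Both terms of $\chi$ have degree at most $\deg u+\deg u'+\deg\theta-1$.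

Let $W$ be a component of $Y$ meeting $N$. Then $W\cap N$ is closed in $N$, and open because $W$ coincides with $Y$ near each of its points (Lemma~\ref{lem:graph}). So $W$ contains a whole leaf, and by Lemma~\ref{lem:leaves}(a) $\chi\ne0$ at some point of it.
\end{proof}

\begin{lemma}\label{lem:surfcells}
Let $\Sigma\subset\mathbb C^4$ be an irreducible conjugation invariant surface of degree at most $C_0^2$, and let $f$ be a real polynomial of degree at most $D$, $D\ge1$. Then $\Sigma(\mathbb R)\setminus Z(f)$ has at most $AD^2$ connected components.
\end{lemma}

\begin{proof}
Choose real coordinates in which $\Sigma$ is finite over $(x,y)$. The map $(x,y,z)\colon\Sigma\to\mathbb C^3$ is proper with finite fibers, so its image is a closed irreducible conjugation invariant hypersurface $\{u=0\}$, with $u(x,y,z)$ real and irreducible over $\mathbb C$. A generic line in $\mathbb C^3$ meets it in $\deg u$ points and pulls back to a $2$-plane meeting $\Sigma$ in a finite set; cutting $\Sigma$ successively by two hyperplanes, Bezout bounds this set by $C_0^2$, so $\deg u\le C_0^2$. As $\Sigma$ maps onto the $(x,y)$-plane, $u$ involves $z$; so $\partial_zu\neq0$, $u\nmid\partial_zu$,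 and $\partial_zu\not\equiv0$ on $\Sigma$. Define $u'(x,y,w)$ from the projection $(x,y,w)$ in the same way. Then $J=\partial_zu\,\partial_wu'\not\equiv0$ on $\Sigma$, and $\Gamma_0=\Sigma\cap Z(J)$ is a conjugation invariant curve of degree at most $2C_0^4$. By Lemma~\ref{lem:curves}(c), at most $AD$ connected components of $\Sigma(\mathbb R)\setminus Z(f)$ meet $\Gamma_0$.

Let $U$ be one that does not. Apply Lemma~\ref{lem:algetale} with $Y=\Sigma$, $v=f$, $\ell=\deg\theta+1$. Then $U\subset N$ is open and closed in $N$, so $\Phi$ attains a maximum on $U$, and there $\chi=0$. Since $\Sigma$ meets $N$, $\Gamma_1=\Sigma\cap Z(\chi)$ is a conjugation invariant curve, of degree at most $AD$, and every such $U$ meets $\Gamma_1(\mathbb R)$. Lemma~\ref{lem:curves}(c) bounds their number by $AD^2$.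
\end{proof}

\section{Polynomial partitions}\label{sec:part}

\begin{lemma}\label{lem:ham}
Let $L$ be a finite-dimensional space of real polynomials on $\mathbb R^4$ with $\dim L>N$, and let $Q_1,\dots,Q_N$ be finite sets. There is $0\ne\varphi\in L$ that \emph{bisects} each $Q_i$: $\varphi>0$ on at most half of the points of $Q_i$, and $\varphi<0$ on at most half.
\end{lemma}

\begin{proof}
The Borsuk--Ulam theorem says that an odd continuous map from a sphere of dimension at least $N$ to $\mathbb R^N$ has a zero. For $\varepsilon>0$ apply it to $\varphi\mapsto\big(\sum_{q\in Q_i}\varphi(q)/(|\varphi(q)|+\varepsilon)\big)_{i}$ on the unit sphere of $L$, to get a zero $\varphi_\varepsilon$. Let $\varphi$ be a limit of $\varphi_\varepsilon$ along a sequence $\varepsilon\to0$. If $\varphi>0$ on more than half of $Q_i$, then in the $i$-th sum more than half of the terms tend to $1$ and the others are at least $-1$, so the sum is eventually positive, a contradiction. Replacing $\varphi$ by $-\varphi$ gives the other case.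
\end{proof}

Part (a) of the next lemma is the partitioning theorem of Guth and Katz. Part (b) is for points on a hypersurface $Z(f_0)$: the new polynomial must not be divisible by $f_0$, so that the common zero set drops to dimension $2$. The price is that polynomials of degree $e$ modulo $f_0$ form a space of dimension about $de^3$ rather than $e^4$.

\begin{lemma}\label{lem:partition}
There is an absolute constant $A_0$ such that the following holds for every finite set $Q\subset\mathbb R^4$.
\begin{itemize}
\item[(a)] For $D\ge1$ there is a real polynomial $f\ne0$ with $\deg f\le D$ such that each cell of $\mathbb R^4\setminus Z(f)$ contains at most $A_0|Q|/D^4$ points of $Q$.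
\item[(b)] Let $f_0$ be a real polynomial of degree $d\ge1$, irreducible over $\mathbb R$, and let $E\ge d$. There is a real polynomial $g$ with $\deg g\le E$ and $f_0\nmid g$ such that each cell of $\mathbb R^4\setminus Z(g)$ contains at most $A_0|Q|/(dE^3)$ points of $Q$, and at most $|Q|/2$ points if $E\ge A_0$.
\end{itemize}
\end{lemma}

\begin{proof}
(b) Let $L_e$ be a linear complement of the multiples of $f_0$ in the space of polynomials of degree at most $e$. If $e<d$, then $\dim L_e=\binom{e+4}4\ge e^4/24$. If $e\ge d$, then $\dim L_e=\binom{e+4}{4}-\binom{e-d+4}4=\sum_{s=0}^{d-1}\binom{e-s+3}3$, and the at least $d/2$ terms with $s\le d/2$ are each at least $(e/2)^3/6$. So $\dim L_e\ge N(e):=\min(d,e)e^3/96$ in both cases. Let $e_j$ be the least positive integer with $N(e_j)>2^j$. From $N(e_j-1)\le2^j$ we get $e_j\le1+(96\cdot2^j)^{1/4}+(96\cdot2^j/d)^{1/3}$.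

Choose $\varphi_0,\varphi_1,\dots$ inductively: $0\neq\varphi_j\in L_{e_j}$ bisects each of the $2^j$ subsets of $Q$ on which $\varphi_0,\dots,\varphi_{j-1}$ have prescribed strict signs. Let $g=\prod_{j<J}\varphi_j$. Since $f_0$ is prime and divides no $\varphi_j$, it does not divide $g$. On a cell all $\varphi_j$ have constant strict signs, so a cell contains at most $|Q|/2^J$ points. Summing geometric series, $\deg g\le A_1\big(2^{J/4}+(2^J/d)^{1/3}\big)$ with $A_1$ absolute. If $2^J\le\varepsilon dE^3$, then $2^{J/4}\le\varepsilon^{1/4}E$ because $d\le E$, and $(2^J/d)^{1/3}\le\varepsilon^{1/3}E$; so $\deg g\le E$ for a small absolute $\varepsilon$. If $\varepsilon dE^3\ge1$, take the largest such $J\ge0$; then $2^{-J}<2/(\varepsilon dE^3)$, and $J\ge1$ when $\varepsilon E^3\ge2$. If $\varepsilon dE^3<1$, take $g=1$.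

(a) Run the same construction in the spaces of all polynomials of degree at most $e$, of dimension at least $e^4/24$. Now $e_j\le1+(24\cdot2^j)^{1/4}$, the product has degree at most $A_12^{J/4}$, and we take the largest $J$ with $2^J\le\varepsilon D^4$, or $f=1$ if there is none.
\end{proof}

\section{Equations of low degree with a nonvanishing Jacobian}\label{sec:jac}

To apply Lemma~\ref{lem:algetale} to $Y_0=Z(f,G)$ we need two equations whose Jacobian is not identically zero on $Y_0$. The given ones may fail: $Z(z,\,z+w^2)$ is the plane $z=w=0$, and the Jacobian $2w$ vanishes on it. For a hypersurface one would pass to the squarefree part of the equation; in codimension $2$ there is no such operation. Projection, as in Lemma~\ref{lem:surfcells}, produces equations of degree $\deg Y_0\approx D^2$, and cutting curves of total degree $nD$ by their Jacobian would cost $nD^3$. Proposition~\ref{prop:jac} produces equations of degree comparable to the \emph{sum} of the degrees of the given ones. The idea is a dimension count. If every equation of $T$ of degree at most $M$ had zero derivative in some transverse direction, then all these equations would vanish on a doubled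 copy of $T$; vanishing on it imposes about twice as many conditions on polynomials of degree $M$ as vanishing on $T$ can impose.

To see that the conditions are independent we need an interpolation lemma. For one polynomial $f$ of degree $e$ in one variable it says that polynomials of degree at most $e-1$ surject onto $\mathbb F[\zeta]/(f)$, which is division with remainder. For a point $q\in\mathbb F^c$ let $\mathcal O_q$ be the localization of $\mathbb F[\zeta]$ at the maximal ideal of $q$. If $q$ is an isolated point of $Z(f_1,\dots,f_c)$, then $A_q=\mathcal O_q/(f_1,\dots,f_c)$ is a finite-dimensional local algebra with residue field $\mathbb F$, and $\mathbb F[\zeta]\to A_q$ is onto.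

\begin{lemma}\label{lem:interp}
Let $\mathbb F$ be an algebraically closed field, let $f_1,\dots,f_c\in\mathbb F[\zeta_1,\dots,\zeta_c]$ with $\deg f_i\le e_i$, $e_i\ge1$, and put $\sigma=\sum(e_i-1)$. Let $F$ be a finite set of isolated points of $Z(f_1,\dots,f_c)$. Then $\mathbb F[\zeta]_{\le\sigma}\to\bigoplus_{q\in F}A_q$ is surjective.
\end{lemma}

\begin{proof}
We show that a linear functional that kills the image is zero, using a polynomial in two sets of variables that acts as a reproducing kernel. Replacing $\zeta_1,\dots,\zeta_c$ by $\zeta'_1,\dots,\zeta'_c$ one at a time, write $f_i(\zeta)-f_i(\zeta')=\sum_j\Delta_{ij}(\zeta,\zeta')(\zeta_j-\zeta'_j)$ with $\deg\Delta_{ij}\le e_i-1$. Let $\mathrm{Bez}=\det\Delta$, of total degree at most $\sigma$. Multiplying by the adjugate of $\Delta$ shows that $\mathrm{Bez}\cdot(\zeta_j-\zeta'_j)$ lies in the ideal generated by the $f_i(\zeta)$ and $f_i(\zeta')$, so it maps to $0$ in $A_q\otimes A_{q'}$ for all $q,q'\in F$.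

If $q\ne q'$, then $A_q\otimes A_{q'}$ is local and some $\zeta_j-\zeta'_j$ has residue $q_j-q'_j\ne0$, so it is a unit, and $\mathrm{Bez}$ maps to $0$. For $q=q'$ let $B_q\in A_q\otimes A_q$ be the image of $\mathrm{Bez}$. Since $h(\zeta)-h(\zeta')$ lies in the ideal of the $\zeta_j-\zeta_j'$, we have $(h\otimes1)B_q=(1\otimes h)B_q$ for all $h\in A_q$. Hence
\[
\Theta_q\colon\operatorname{Hom}_{\mathbb F}(A_q,\mathbb F)\to A_q,\qquad\lambda\mapsto(\mathrm{id}\otimes\lambda)(B_q),
\]
is $A_q$-linear for the module structure $(h\lambda)(g)=\lambda(hg)$.

\emph{$\Theta_q$ is injective.} A nonzero kernel is a nonzero module of finite length, so it contains a nonzero $\lambda$ annihilated by the maximal ideal $\mathfrak n$ of $A_q$. Then $\lambda(\mathfrak n)=0$, so $\lambda$ is a multiple of evaluation at $q$. The image of evaluation is the class of $\det\Delta(\zeta,q)$, where $f_i=\sum_j\Delta_{ij}(\zeta,q)(\zeta_j-q_j)$. We must show that this class is not zero. The ring $\mathcal O=\mathcal O_q$ is regular local of dimension $c$, so it has depth $c$; we recall two consequences. A system of parameters, such as $f_1,\dots,f_c$ or $\zeta_1-q_1,\dots,\zeta_c-q_c$, is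 a regular sequence, so its Koszul complex is a free resolution of the quotient ring. And $\operatorname{Ext}^i_{\mathcal O}(\mathfrak m,\mathcal O)=0$ for $i<c$ and every module $\mathfrak m$ of finite length. The exterior powers of the matrix $\Delta(\zeta,q)$ form a map of Koszul complexes $K(f)\to K(\zeta-q)$ that lifts $A_q\to\mathbb F$ and is multiplication by $\det\Delta(\zeta,q)$ in degree $c$. Dualizing and taking cohomology in degree $c$ identifies $\operatorname{Ext}^c(\mathbb F,\mathcal O)\to\operatorname{Ext}^c(A_q,\mathcal O)$ with the map $\mathbb F\to A_q$ sending $1$ to $\det\Delta(\zeta,q)$. By the long exact sequence of $0\to\mathfrak n\to A_q\to\mathbb F\to0$, its kernel is a quotient of $\operatorname{Ext}^{c-1}(\mathfrak n,\mathcal O)=0$.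

\emph{Surjectivity.} Let $(\lambda_q)_{q\in F}$ kill the image of $\mathbb F[\zeta]_{\le\sigma}$. Write $\mathrm{Bez}=\sum_\alpha\zeta^\alpha b_\alpha(\zeta')$ with $\deg b_\alpha\le\sigma$. Then $\sum_{q'}\lambda_{q'}(b_\alpha)=0$ for all $\alpha$, so $\sum_{q'}\sum_\alpha\zeta^\alpha\lambda_{q'}(b_\alpha)=0$. Map this identity to $A_q$. The terms with $q'\ne q$ vanish, and the term $q'=q$ is $\Theta_q(\lambda_q)$. So $\lambda_q=0$ for every $q$.
\end{proof}

\begin{proposition}\label{prop:jac}
Let $t\in\{1,2\}$, $c=4-t$, with coordinates $(\xi,\zeta)\in\mathbb C^t\times\mathbb C^c$. Let $T$ be a nonempty variety of pure dimension $t$ that is finite over $\xi$. Assume that each component of $T$ is a component of $Z(f_1,\dots,f_c)$, where $\deg f_i\le e_i$, $e_i\ge1$, and let $M\ge4\sum e_i$ be an integer. Then there are $u_1,\dots,u_c\in I(T)_{\le M}$ such that $\det\partial(u_1,\dots,u_c)/\partial\zeta$ is not identically zero on $T$. If $T$ is conjugation invariant, the $u_i$ can be taken real.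
\end{proposition}

The $u_i$ vanish on all of $T$, but the Jacobian is only guaranteed to be nonzero on \emph{one} component, because the count below adds up all components. This is why the proposition will be applied repeatedly.

\begin{proof}
Let $T_j$ be the components of $T$. The function field $\mathbb C(T_j)$ is a finite extension of $\mathbb C(\xi)$, of degree $\delta_j\ge1$. Put $\delta=\sum\delta_j$. Off a proper subvariety of $\mathbb C^t$, the variety $T$ is locally a disjoint union of $\delta$ holomorphic graphs over $\xi$, of which $\delta_j$ lie in $T_j$. Let $h=\dim\mathbb C[\xi,\zeta]_{\le M}/I(T)_{\le M}$.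

\emph{Upper bound: $h\le\delta\binom{M+t}t$.} Fix $\xi_0$ off that subvariety. Requiring the restriction of $P$ to each of the $\delta$ graphs to vanish to order at least $M+1$ at $\xi_0$ imposes $\delta\binom{M+t}t$ linear conditions on $P$, so it suffices to show that a solution $P$ of degree at most $M$ lies in $I(T)$. The product $\mathcal N_j(\xi)$ of the values of $P$ at the $\delta_j$ points of $T_j$ over $\xi$ is holomorphic off the subvariety, and $|\mathcal N_j|\le\mathrm{const}\,(1+|\xi|)^{M\delta_j}$ because $T$ is finite over $\xi$. By the Riemann extension theorem and Liouville's theorem, $\mathcal N_j$ is a polynomial of degree at most $M\delta_j$. It vanishes at $\xi_0$ to order at least $(M+1)\delta_j$, so $\mathcal N_j=0$. Then $P$ vanishes on one of the graphs in $T_j$, which is Zariski dense in $T_j$.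

\emph{The generic fiber.} Let $\mathbb K$ be an algebraic closure of $\mathbb C(\xi)$. Each of the $\delta_j$ embeddings of $\mathbb C(T_j)$ into $\mathbb K$ over $\mathbb C(\xi)$ sends $\zeta$ to a point $q\in\mathbb K^c$, and $\{P\in\mathbb C[\xi,\zeta]:P(\xi,q)=0\}=I(T_j)$. The point $q$ determines $j$ and the embedding, so we get a set $F$ of $\delta$ points. Each $q\in F$ is isolated in the zero set of $f_1,\dots,f_c$ in $\mathbb K^c$. Otherwise there is a prime $\mathfrak p$ of $\mathbb K[\zeta]$ containing the $f_i$ and strictly contained in the maximal ideal of $q$. The inclusion stays strict after contraction to $\mathbb C(\xi)[\zeta]$, by incomparability of primes in an integral extension, and after contraction to $\mathbb C[\xi,\zeta]$, of which $\mathbb C(\xi)[\zeta]$ is a localization. This gives a prime containing the $f_i$ and strictly contained in $I(T_j)$, which is impossible since $T_j$ is a component of $Z(f_1,\dots,f_c)$.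

\emph{Lower bound if the conclusion fails.} Suppose that all the Jacobians lie in $I(T)$. Then for each $q\in F$ the gradients $\nabla_\zeta u(\xi,q)$, $u\in I(T)_{\le M}$, span a proper subspace of $\mathbb K^c$, so there is $0\ne v_q\in\mathbb K^c$ orthogonal to all of them. The map
\[
\epsilon_q\colon\mathbb K[\zeta]\to\mathbb K[\varepsilon]/(\varepsilon^2),\qquad P\mapsto P(q+\varepsilon v_q)=P(q)+\varepsilon\,v_q\cdot\nabla_\zeta P(q),
\]
is a surjective algebra homomorphism that kills $I(T)_{\le M}$. In particular it kills the $f_i$, and it sends polynomials not vanishing at $q$ to units, so it factors through $A_q$. By Lemma~\ref{lem:interp}, with $\sigma=\sum(e_i-1)$, the map $\epsilon=(\epsilon_q)_q$ sends $\mathbb K[\zeta]_{\le\sigma}$ onto a space of dimension $2\delta$ over $\mathbb K$. Choose monomials $b_1,\dots,b_{2\delta}$ in $\zeta$, of degree at most $\sigma$, whose images form a basis. If $P=\sum_i p_i(\xi)b_i$ with $p_i\in\mathbb C[\xi]_{\le M-\sigma}$ lies in $I(T)$, then $P\in I(T)_{\le M}$, so $0=\epsilon(P)=\sum_ip_i\,\epsilon(b_i)$ and all $p_i=0$. Hence $h\ge2\delta\binom{M-\sigma+t}t$.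

\emph{Comparison.} We have $\sigma\le M/4$, so $M-\sigma+i\ge\frac34(M+i)$ for $i=1,2$, and $2\binom{M-\sigma+t}t\ge2(3/4)^t\binom{M+t}t>\binom{M+t}t$ for $t\le2$. This contradicts the upper bound.

If $T$ is conjugation invariant, then $I(T)_{\le M}$ is spanned by real polynomials. The Jacobian is multilinear in $u_1,\dots,u_c$, so it is nonzero on $T$ for some real choice.
\end{proof}

\section{Vertical decompositions of an \'etale surface}\label{sec:cut}

In the plane, the pieces of Figure~\ref{fig:disk} can be seen at a glance. On an \'etale surface a value of $x$ may carry many leaves, and a vertical segment moved sideways might a priori run off the surface. The compact sets $\{\Phi\ge\eta\}$ prevent the second, and the arcs, which have one point for each value of $x$, keep track of the leaves.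

\subsection{Setting}

Let $N$ be an \'etale surface and $\eta>0$ a regular value of $\Phi$. Put $N^+=\{\Phi>\eta\}$ and $\beta=\{\Phi=\eta\}$. Then $N^+\cup\beta$ is compact and $\beta$ is a finite union of circles. Assume that $x|_\beta$ has a finite number $n_\beta$ of critical points.

An \emph{arc} is a set $\alpha=g((x_1,x_2))$, where $g\colon[x_1,x_2]\to N$ is continuous, $x_1<x_2$, and $x(g(s))=s$. Its closure is $g([x_1,x_2])$, which has at most one point for each value of $x$, and its \emph{ends} are $g(x_1)$ and $g(x_2)$. Each circle of $\beta$ contains critical points of $x$, and between consecutive ones $x$ is strictly monotone. So $\beta$ minus the critical points is a disjoint union of finitely many arcs, the \emph{$\beta$-arcs}, whose ends are critical points.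

Let $\mathcal S$ be a finite set, and for each $S\in\mathcal S$ let at most $L$ arcs contained in $N^+$ be given, the \emph{arcs of $S$}, such that
\begin{itemize}
\item[(A1)] distinct arcs of the same $S$ are disjoint;
\item[(A2)] for $S\ne S'$, at most $C_0$ points lie both in the closure of an arc of $S$ and in the closure of an arc of $S'$.
\end{itemize}
In Section~\ref{sec:model}, $\beta$ is the circle, $n_\beta=2$, and $L=1$.

Fix $\mathcal R\subset\mathcal S$. The \emph{arcs of the arrangement} are the $\beta$-arcs and the arcs of the $S\in\mathcal R$; two distinct ones have finitely many common points. Let $\mathcal A(\mathcal R)\supset\beta$ be the union of their closures. It is compact and meets each leaf in a finite set. The \emph{events} are the ends of arcs of the $S\in\mathcal R$, the critical points of $x|_\beta$, and the common points of arcs of distinct $S,S'\in\mathcal R$. They form a finite set $\mathcal V(\mathcal R)\subset\mathcal A(\mathcal R)$. A point of $\mathcal A(\mathcal R)\setminus\mathcal V(\mathcal R)$ is an end of no arc of the arrangement, so it lies on such an arc, on exactly one, and in the closure of no other.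

A chart about a leaf segment $[b,t]\subset\{x=x_0\}$ is \emph{thin} if it contains no event outside $[b,t]$, misses the arc closures that miss $[b,t]$, and meets every other arc closure $g([x_1,x_2])$ exactly in $g\big([x_1,x_2]\cap(x_0-\delta,x_0+\delta)\big)$, the graph of a continuous function of $x$. Thin charts exist: the first two conditions hold for small $\delta,\delta'$ by compactness, and the third holds, once $\delta'$ is fixed, for small $\delta$ by continuity of $g$ at $x_0$.

Let $q\in N^+\setminus\mathcal A(\mathcal R)$. Since $\Phi\to0$ at the ends of the leaf of $q$, the leaf meets $\beta$ above and below $q$. Let $t_q$ and $b_q$ be the first points of $\mathcal A(\mathcal R)$ above and below $q$. The open leaf segment $(b_q,t_q)\subset N^+\setminus\mathcal A(\mathcal R)$ is an \emph{$\mathcal R$-segment}. It is a \emph{wall} if $t_q$ or $b_q$ is an event, and \emph{regular} otherwise. Let $\mathcal U(\mathcal R)$ be the union of the regular segments; its connected components are the \emph{trapezoids}. The walls and trapezoids are the \emph{pieces}; they form a partition $\mathcal T(\mathcal R)$ of $N^+\setminus\mathcal A(\mathcal R)$.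

\subsection{The shape of a trapezoid}

Fix a metric on $N$. Recall that the nonempty compact subsets of the compact space $N^+\cup\beta$ form a compact metric space under the Hausdorff distance, and that a Hausdorff limit of connected sets is connected.

\begin{lemma}\label{lem:trap}
The set $\mathcal U(\mathcal R)$ is open. For each trapezoid $\tau$ there are arcs $\alpha_t\neq\alpha_b$ of the arrangement and a bounded interval $(x_1,x_2)$ such that $\tau$ is the union of regular segments $(b(s),t(s))$, $x_1<s<x_2$, where $t(s)\in\alpha_t$ and $b(s)\in\alpha_b$ are the points with $x=s$. The closed segments $[b(s),t(s)]$ depend continuously on $s$. As $s\downarrow x_1$ they converge to a closed leaf segment $L_-(\tau)$, possibly a point, that contains an event; likewise they converge to such a segment $L_+(\tau)$ as $s\uparrow x_2$.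
\end{lemma}

\begin{proof}
Let $(b,t)$ be a regular segment, and let $\alpha_b\ni b$, $\alpha_t\ni t$ be the arcs through its ends; they differ because $x(b)=x(t)$. In a thin chart about $[b,t]$ with $\delta$ small, $\mathcal A(\mathcal R)$ consists of two disjoint graphs over $(x_0-\delta,x_0+\delta)$, pieces of $\alpha_b$ and $\alpha_t$, and there are no events. The region between the graphs is connected, misses $\beta$ and meets $N^+$, so it lies in $N^+$. Its vertical segments are thus regular segments with ends on $\alpha_b$ and $\alpha_t$. We call this the \emph{local picture}. It shows that $\mathcal U(\mathcal R)$ is open, that the arcs carrying $t_q$ and $b_q$ are locally constant in $q$, hence constant on $\tau$, and that the closed segments vary continuously. A segment is determined by its top end, which is determined by its $x$-coordinate on $\alpha_t$; and $x(\tau)$ is open, connected and bounded.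

Let $t_1\in\overline{\alpha_t}$ and $b_1\in\overline{\alpha_b}$ be the points with $x=x_1$, so $t(s)\to t_1$ and $b(s)\to b_1$ as $s\downarrow x_1$. A Hausdorff limit of the $[b(s),t(s)]$ along a sequence is a connected subset of $N\cap\{x=x_1\}$ that contains $b_1$ and $t_1$ and has $y$-values in $[y(b_1),y(t_1)]$. It lies in one leaf, on which $y$ is a homeomorphism onto an interval, so it is the leaf segment $[b_1,t_1]$. All limits agree, so $[b(s),t(s)]\to[b_1,t_1]\subset N^+\cup\beta$.

Suppose that $[b_1,t_1]$ contains no event. Then $t_1$ lies in the closure of exactly one arc, namely $\alpha_t$, and on that arc; the same holds for $b_1$ and $\alpha_b$. As $\alpha_t\ne\alpha_b$, we have $b_1\ne t_1$. Suppose some $a'\in\mathcal A(\mathcal R)$ lies in $(b_1,t_1)$. It lies on an arc, which in a thin chart about $[b_1,t_1]$ is a graph over an interval around $x_1$. For $s$ slightly larger than $x_1$, the segment $[b(s),t(s)]$ lies in the chart, and the point of the graph over $s$ has $y$-coordinate near $y(a')$, strictly between $y(b(s))$ and $y(t(s))$. So it lies in $\tau$, which is disjoint from $\mathcal A(\mathcal R)$, a contradiction. Hence $(b_1,t_1)$ misses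 $\mathcal A(\mathcal R)\supset\beta$, lies in $N^+$, and is a regular segment. In its local picture, the segments to the right have top ends $t(s)$, so they belong to $\tau$; the connected region between the graphs then lies in $\tau$, and $x_1\in x(\tau)$, a contradiction. Replacing $x$ by $-x$ gives $L_+(\tau)$.
\end{proof}

\subsection{Number of pieces and witnesses}

\begin{proposition}\label{prop:cut}
Let $\mathcal R\subset\mathcal S$.
\begin{itemize}
\item[(a)] $|\mathcal T(\mathcal R)|\le14L|\mathcal R|+4C_0|\mathcal R|^2+5n_\beta$.
\item[(b)] Each $\tau\in\mathcal T(\mathcal R)$ has a \emph{witness}: a set $\mathcal D\subset\mathcal R$ with $|\mathcal D|\le6$ such that $\tau\in\mathcal T(\mathcal R')$ whenever $\mathcal D\subset\mathcal R'\subset\mathcal R$.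
\end{itemize}
\end{proposition}

\begin{proof}
(a) For an event $v$ let $\operatorname{en}(v)$ be the number of arcs of elements of $\mathcal R$ with an end at $v$, and $\operatorname{cr}(v)$ the number of pairs of distinct elements of $\mathcal R$ having arcs through $v$. Then $\sum_v\operatorname{en}(v)\le2L|\mathcal R|$, $\sum_v\operatorname{cr}(v)\le C_0|\mathcal R|^2/2$ by (A2), and $|\mathcal V(\mathcal R)|\le\sum\operatorname{en}+\sum\operatorname{cr}+n_\beta$. An event is the end of at most two walls, one above and one below, so there are at most $2|\mathcal V(\mathcal R)|$ walls.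

Assign to each trapezoid $\tau$ an event $v\in L_-(\tau)$. Fix $v$, with $x(v)=x_0$, and let $h(v)$ be the number of arcs of the arrangement whose closure contains $v$ and extends to the right of $x_0$. Take a thin chart about $v$, with $\delta$ so small that no wall has $x\in(x_0,x_0+\delta)$ and that these $h(v)$ arcs extend beyond $x_0+\delta$ and have no common points with $x\in(x_0,x_0+\delta)$. In the right half $\{x>x_0\}$ of the chart, $\mathcal A(\mathcal R)$ consists of $h(v)$ disjoint graphs over $(x_0,x_0+\delta)$, and their complement consists of $h(v)+1$ connected sectors. If $\tau$ is assigned to $v$, it has points in the right half by Lemma~\ref{lem:trap}, so it meets a sector. The sector is connected, misses $\beta$ and meets $N^+$, so it lies in $N^+$; it misses $\mathcal A(\mathcal R)$ and the walls, so it lies in $\mathcal U(\mathcal R)$, hence in $\tau$. Thus at most $h(v)+1$ trapezoids are assigned to $v$.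

The $\beta$-arcs contribute at most $2$ to $h(v)$, and arcs ending at $v$ at most $\operatorname{en}(v)$. Let $j$ arcs of elements of $\mathcal R$ pass through $v$; by (A1) they belong to distinct elements, so $\operatorname{cr}(v)=\binom j2$. If $j\ge2$, then $j\le2\operatorname{cr}(v)$. If $j=1$, then $v\in N^+$ is neither a critical point of $x|_\beta$ nor a crossing, so it is an arc end and $j\le\operatorname{en}(v)$. Therefore $h(v)+1\le2\operatorname{en}(v)+2\operatorname{cr}(v)+3$, and there are at most $5\sum\operatorname{en}+5\sum\operatorname{cr}+3n_\beta$ trapezoids. Adding the walls gives $7\sum\operatorname{en}+7\sum\operatorname{cr}+5n_\beta$.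

(b) If $\mathcal R'\subset\mathcal R$, then $\mathcal A(\mathcal R')\subset\mathcal A(\mathcal R)$ and $\mathcal V(\mathcal R')\subset\mathcal V(\mathcal R)$. Each event of $\mathcal R$ remains an event for every $\mathcal R'$ containing a certain set of at most two elements: one for an arc end, none for a critical point, two for a crossing. Call this set the witness of the event.

Let $\tau$ be a wall. Let $\mathcal D$ consist of the witness of an end that is an event and, if the other end is not in $\beta$, of an $S\in\mathcal R$ having an arc whose closure contains it. For $\mathcal D\subset\mathcal R'\subset\mathcal R$ both ends are in $\mathcal A(\mathcal R')$, the open segment misses $\mathcal A(\mathcal R')$, and one end is in $\mathcal V(\mathcal R')$. So $\tau$ is a wall for $\mathcal R'$.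

Let $\tau$ be a trapezoid. Let $\mathcal D$ consist of the elements of $\mathcal R$ to which $\alpha_t$ and $\alpha_b$ belong, if these are not $\beta$-arcs, and of the witnesses of one event in $L_-(\tau)$ and one in $L_+(\tau)$; so $|\mathcal D|\le6$. For $\mathcal D\subset\mathcal R'\subset\mathcal R$ the segments of $\tau$ are regular $\mathcal R'$-segments, so $\tau$ lies in a trapezoid $\tau'$ of $\mathcal R'$, whose segments over $(x_1,x_2)$ are those of $\tau$. If $\tau'\ne\tau$, then $\tau'$ has a segment over $x_1$ or over $x_2$, say over $x_1$. By continuity of the closed segments of $\tau'$, its closure is $L_-(\tau)$, which contains a point of $\mathcal V(\mathcal R')$. This point is not in the open segment, which misses $\mathcal A(\mathcal R')$, and it is not an end, since the segment is regular. So $\tau'=\tau$.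
\end{proof}

\subsection{Random sampling}

For $\tau\subset N^+$ let $\mathcal S(\tau)$ be the set of $S\in\mathcal S$ having an arc that meets $\tau$. If $\tau\in\mathcal T(\mathcal R)$, then $\mathcal S(\tau)\cap\mathcal R=\emptyset$. We want to say that a piece with large $\mathcal S(\tau)$ is unlikely to appear, but which pieces are candidates depends on the sample. A second, thinner sample $\mathcal R'$ provides the list of candidates while leaving randomness in $\mathcal R\setminus\mathcal R'$.

\begin{lemma}\label{lem:sampling}
Let $0<\pi\le1$. Let $\mathcal R$ contain each $S\in\mathcal S$ independently with probability $\pi$, and let $\mathcal R'$ contain each element of $\mathcal R$ independently with probability $\frac12$. For every function $\psi\ge0$ on subsets of $N^+$,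
\[
\mathbb E\sum_{\tau\in\mathcal T(\mathcal R)}\psi(\tau)\,|\mathcal S(\tau)|\le\frac{128}{\pi}\,\mathbb E\sum_{\tau\in\mathcal T(\mathcal R')}\psi(\tau).
\]
\end{lemma}

\begin{proof}
Given $\mathcal R$ and $\tau\in\mathcal T(\mathcal R)$, the witness of $\tau$ is contained in $\mathcal R'$ with probability at least $2^{-6}$. So the left side is at most $64\,\mathbb E\sum_{\tau\in\mathcal T(\mathcal R)\cap\mathcal T(\mathcal R')}\psi(\tau)|\mathcal S(\tau)|$. Now condition on $\mathcal R'$. Each $S$ lies in $\mathcal R'$ with probability $\pi/2$ and in $\mathcal R\setminus\mathcal R'$ with probability $\pi/2$, independently over $S$; so each $S\notin\mathcal R'$ lies in $\mathcal R$ independently with conditional probability $\frac{\pi/2}{1-\pi/2}\ge\frac\pi2$. For $\tau\in\mathcal T(\mathcal R')$ the set $\mathcal S(\tau)$ is disjoint from $\mathcal R'$, and $\tau\in\mathcal T(\mathcal R)$ forces it to be disjoint from $\mathcal R$, which has conditional probability at most $(1-\pi/2)^{|\mathcal S(\tau)|}$. Finally $j(1-s)^j\le je^{-sj}\le1/s$ for $j\ge0$ and $s=\pi/2$.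
\end{proof}

\section{Two partitions}\label{sec:two}

We begin the proof of Theorem~\ref{thm:main} for $k\ge2$.

\subsection{The induction and the parameters}

We use a large integer $K\ge A_0$, a small $\kappa\in(0,\frac12]$ and a large $\lambda\ge\kappa^{-(4k-2)}$, to be chosen in this order in Section~\ref{sec:close}, depending only on $C_0$ and $k$; the constant $C_1$ is chosen last. The letter $B$ denotes constants that may depend on $C_0,k,K,\kappa,\lambda$ but not on $C_1$. We argue by induction on $m$, assuming the theorem with the constant $C_1$ for fewer points and any number of surfaces. The hypotheses pass to subsets of $\mathcal P$, $\mathcal S$ and $I$. The cases $m=0$ and $n=0$ are trivial.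

If $m^k\le\lambda n$, then \eqref{eq:K1} gives $|I|\le Bn$; if $m\ge n^2/\lambda$, then \eqref{eq:K3} gives $|I|\le Bm$. So assume
\begin{equation}\label{eq:range}
\lambda n<m^k,\qquad m<n^2/\lambda .
\end{equation}
Put $D_0=\kappa(m^k/n)^{1/(4k-2)}$. Then $D_0\ge1$, so $D=\lceil D_0\rceil\le2D_0$. Put
\[
E=KD,\qquad M=4(D+2E),\qquad M_1=4(D+2E+2M),
\]
all at most $BD$. Since $nD_0^2=\kappa^2X$, and by \eqref{eq:exp} and \eqref{eq:range},
\begin{equation}\label{eq:param}
nD^2\le4\kappa^2X\le X,\qquad m\le\lambda^{-(1-a)}X\le X,\qquad m^k\le BnD^{4k-2},\qquad D^2\le n.
\end{equation}
The last inequality follows from the first, because $m\le n^2$ gives $X\le n^{2a+b}=n^2$. A set of incidences is \emph{negligible} if it has at most $B(nD^2+m)$ elements, hence at most $BX$. We shall remove nine negligible sets from $I$, numbered (N1)--(N9), and one set that is bounded by the induction hypothesis.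

\subsection{Points off $Z(f)$}

Take $f$ from Lemma~\ref{lem:partition}(a) for $\mathcal P$ and $D$. Removing repeated factors does not change $Z(f)$, so $f$ is a constant times $\prod_if_i$ with $f_i$ pairwise nonproportional and irreducible over $\mathbb R$, $d_i=\deg f_i\ge1$, $\sum d_i\le D$. For a cell $\Omega$ of $\mathbb R^4\setminus Z(f)$ let $m_\Omega\le A_0m/D^4$ be the number of points of $\mathcal P$ in it, and $n_\Omega$ the number of $S$ having an incidence $(p,S)\in I$ with $p\in\Omega$. Such a $p$ lies on a sheet of $S$, so Lemmas~\ref{lem:sheets} and~\ref{lem:surfcells} give $\sum n_\Omega\le AnD^2$. By \eqref{eq:K1} and \eqref{eq:param}, the incidences with $p\notin Z(f)$ number at most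
\[
A\sum_\Omega(m_\Omega^k+n_\Omega)\le A\big(m^kD^{4-4k}+nD^2\big)\le BnD^2.\tag{N1}
\]

\subsection{From surfaces to curves}\label{sec:tocurves}

Let $\mathcal P_i$ be the set of points of $\mathcal P$ on $Z(f_i)$ and on no $Z(f_{i'})$ with $i'<i$, and $m_i=|\mathcal P_i|$; so $\sum m_i\le m$. If a sheet $\Sigma$ is not contained in $Z(f_i)$, it meets $Z(f_i)$ in a curve. If it is contained in $Z(f_i)$ and $\nabla f_i(p)\ne0$, its tangent plane lies in a hyperplane determined by $p$, and (H4) applies. But $\nabla f_i$ may vanish at all real zeros, as for $f_i=z^2+w^2$; there the derivative $2z$ vanishes on $\Sigma=\{z=w=0\}$ and has nonzero gradient. In general we compare the order of vanishing of $f_i$ at $p$ with its order of vanishing along $\Sigma$.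

For a sheet $\Sigma$ of some $S$ and an index $i$, let $j=j(\Sigma,i)$ be the largest integer such that all partial derivatives of $f_i$ of order less than $j$ vanish on $\Sigma$; it exists because some derivative of order $d_i$ is a nonzero constant. Fix a derivative $h_{\Sigma,i}$ of order $j$ that does not vanish identically on $\Sigma$, and put $\Gamma_{\Sigma,i}=\Sigma\cap Z(h_{\Sigma,i})$. This is a conjugation invariant curve of degree at most $C_0^2d_i$. It lies in $Z(f_i)$: if $j=0$ then $h_{\Sigma,i}=f_i$, and if $j\ge1$ then $\Sigma\subset Z(f_i)$.

Let $(p,S)\in I$ with $p\in\mathcal P_i$, let $\Sigma=\Sigma(p,S)$, and let $\mu\ge1$ be the least order of a derivative of $f_i$ that is nonzero at $p$. Since $p\in\Sigma$, we have $\mu\ge j(\Sigma,i)$.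

If $\mu=j(\Sigma,i)$, choose a derivative $u$ of $f_i$ of order $\mu-1$ with $\nabla u(p)\ne0$; the choice depends only on $p$. Then $u$ vanishes on $\Sigma$, so $T_pS\subset p+\ker\nabla u(p)$ by Lemma~\ref{lem:sheets}. By (H4) there are at most $C_0m$ such incidences; remove them (N2). They need not lie on any curve $\Gamma_{\Sigma,i}$, so without (H4) the rest of the proof would not see them.

If $\mu>j(\Sigma,i)$, then $h_{\Sigma,i}(p)=0$. So for all remaining incidences $p\in\Gamma_{\Sigma(p,S),i}$.

\subsection{The second partition}

Since $E\ge D\ge d_i$ and $E\ge A_0$, Lemma~\ref{lem:partition}(b) applies to $f_i$, $\mathcal P_i$ and $E$ and gives a polynomial $g_i$. For a cell $\Omega$ of $\mathbb R^4\setminus Z(g_i)$ let $m_\Omega$ be the number of points of $\mathcal P_i$ in it and $n_\Omega$ the number of $S$ such that $\Gamma_{\Sigma,i}(\mathbb R)$ meets $\Omega$ for some sheet $\Sigma$ of $S$. Then $m_\Omega\le A_0m_i/(d_iE^3)$, $m_\Omega\le m_i/2<m$, and Lemma~\ref{lem:curves}(c) gives $\sum_\Omega n_\Omega\le An(d_i^2+d_iE)\le And_iE$.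

The bound \eqref{eq:K1} is now too weak: if $d_i=1$ and $m_i=m$, it yields $m^k/E^{3k-3}$ in place of $m^k/D^{4k-4}$. We use the induction hypothesis instead. It returns the main term multiplied by $C_1$, so we need a small factor; it comes from the fact that curves meet fewer cells than surfaces do. By H\"older's inequality and \eqref{eq:exp},
\begin{align*}
\sum_\Omega m_\Omega^an_\Omega^b&\le(\max m_\Omega)^{a+b-1}\Big(\sum m_\Omega\Big)^{1-b}\Big(\sum n_\Omega\Big)^b\\
&\le A\Big(\frac{m_i}{d_iE^3}\Big)^{1-a}m_i^{2a-1}\,n^b\,(d_iE)^{2(1-a)}=A\,m_i^an^b\Big(\frac{d_i}E\Big)^{1-a}.
\end{align*}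
H\"older's inequality also gives $\sum_im_i^ad_i^{1-a}\le m^aD^{1-a}$. So the remaining incidences with $p\in\mathcal P_i\setminus Z(g_i)$, over all $i$, number at most
\begin{equation}\label{eq:ind}
C_1\big[AK^{-(1-a)}X+m+AnDE\big]\le C_1X\big[AK^{-(1-a)}+\lambda^{-(1-a)}+AK\kappa^2\big],
\end{equation}
by \eqref{eq:param}. Remove them.

\subsection{Real curves on the surface $Y_0$}

The remaining incidences have $p\in\mathcal P_i\cap Z(g_i)\cap\Gamma_{\Sigma(p,S),i}$ for some $i$. Remove those for which $p$ lies on a component of $\Gamma_{\Sigma(p,S),i}$ on which $g_i\not\equiv0$; by (B1) there are at most $\sum_{S,\Sigma,i}C_0^2d_iE\le AnDE\le BnD^2$ of them (N3). Let $\Lambda_S$ be the union, over all sheets $\Sigma$ of $S$ and all $i$, of the components of $\Gamma_{\Sigma,i}$ that are contained in $Z(g_i)$. It is a conjugation invariant curve with $\deg\Lambda_S\le AD$, and $p\in\Lambda_S$ for all remaining $(p,S)$.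

To treat all $i$ at once, put
\[
G=\sum_ig_i\prod_{i'\ne i}f_{i'},\qquad Y_0=Z(f,G).
\]
Then $\deg G\le D+E\le2E$. Modulo the prime $f_i$ we have $G\equiv g_i\prod_{i'\ne i}f_{i'}\not\equiv0$, so $f$ and $G$ are coprime, and by (B2) $Y_0$ is empty or of pure dimension $2$ with $\deg Y_0\le2DE$. On $Z(f_i,g_i)$ every term of $G$ vanishes, so $\Lambda_S\subset Y_0$. If $Y_0=\emptyset$, no incidence remains; assume $Y_0\ne\emptyset$.

By Lemma~\ref{lem:coord} choose real linear coordinates $(x,y,z,w)$ in which every $\Lambda_S$ is finite over $x$ and $Y_0$ is finite over $(x,y)$. For $\Lambda_S\neq\emptyset$ let $s_S$ be the polynomial of Lemma~\ref{lem:curves}(a) for $\Lambda_S$, $\deg s_S\le AD$. Remove the incidences with $s_S(p)=0$: at most $AD^2$ for each $S$ (N4). For a remaining $(p,S)$, exactly one component $\gamma(p,S)$ of $\Lambda_S$ contains $p$. It is conjugation invariant, because its conjugate is also a component through $p=\bar p$, and it has infinitely many real points, because $\Lambda_S(\mathbb R)$ is a graph over an interval near $p$.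

Let $\mathcal G$ be the set of all conjugation invariant components with infinitely many real points of all the $\Lambda_S$. If $\gamma\in\mathcal G$ is a component of $\Lambda_S$, then $\gamma$ lies in a sheet of $S$, so $\gamma(\mathbb R)\subset S$. By (H2), \emph{each $\gamma\in\mathcal G$ is a component of exactly one $\Lambda_S$}. Also $\sum_{\gamma\in\mathcal G}\deg\gamma\le AnD$, and (B1) gives the rule that governs the rest of the proof.

\begin{lemma}\label{lem:rule}
For each $\gamma\in\mathcal G$ let $P_\gamma$ be a polynomial of degree at most $BD$ that does not vanish identically on $\gamma$. Then the remaining incidences $(p,S)$ with $P_{\gamma(p,S)}(p)=0$ number at most $BnD^2$.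
\end{lemma}

\section{Peeling the surface $Y_0$}\label{sec:filt}

\subsection{The filtration}

Proposition~\ref{prop:jac} gives equations of $Y_0$ of degree at most $M$ whose Jacobian is nonzero on some components. We set these components aside and repeat with the others. The number of rounds may be as large as the number of components of $Y_0$, so nothing may be lost per round; in particular each point must be handled in one round only. To arrange this we attach to each stage $Y_r$ the common zero set $Z_r$ of all its equations of degree at most $M$. The $Z_r$ are nested, and a single polynomial of degree at most $M$ certifies that a point is outside $Z_{r+1}$. The set $Z_{r+1}$ may contain components that were not bad; these are kept for the next round.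

\begin{lemma}\label{lem:filt}
There are conjugation invariant unions of components of $Y_0$,
\[
Y_0\supsetneq Y_1\supsetneq\dots\supsetneq Y_{r_0}=\emptyset,
\]
varieties $Y_0=Z_0\supset Z_1\supset\dots\supset Z_{r_0}=\emptyset$, and real polynomials $u_r,u'_r,v_r$ of degree at most $M$ for $0\le r<r_0$, such that:
\begin{itemize}
\item[(a)] a component of $Y_0$ is contained in $Z_r$ if and only if it is a component of $Y_r$;
\item[(b)] $u_r,u'_r$ vanish on $Y_r$, and $J_r=\det\partial(u_r,u'_r)/\partial(z,w)$ vanishes identically on no component of $Y_r$ that is not a component of $Y_{r+1}$;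
\item[(c)] $v_r$ vanishes on $Z_{r+1}$, and vanishes identically neither on a component of $Y_0$ that is not a component of $Y_{r+1}$, nor on a curve $\gamma\in\mathcal G$ with $\gamma\not\subset Z_{r+1}$.
\end{itemize}
\end{lemma}

\begin{proof}
For a union $Y$ of components of $Y_0$ let $V(Y)$ be the space of real polynomials of degree at most $M$ vanishing on $Y$; so $1\in V(\emptyset)$. Given $Y_r\ne\emptyset$, let $Y_r^{\mathrm{bad}}$ be the union of the components of $Y_r$ on which $\det\partial(u,u')/\partial(z,w)\equiv0$ for all $u,u'\in V(Y_r)$, and let $Y_{r+1}$ be the union of the components of $Y_r$ contained in $Z(V(Y_r^{\mathrm{bad}}))$. Both are conjugation invariant, since they are defined by real polynomials. We have $Y_r^{\mathrm{bad}}\subset Y_{r+1}$, which gives $V(Y_{r+1})\subset V(Y_r^{\mathrm{bad}})$, and the reverse inclusion is the definition of $Y_{r+1}$.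

We claim $Y_{r+1}\ne Y_r$. If $Y_r^{\mathrm{bad}}=\emptyset$, then $Y_{r+1}=\emptyset$. If $Y_r^{\mathrm{bad}}\ne\emptyset$ and $Y_{r+1}=Y_r$, then $V(Y_r)=V(Y_r^{\mathrm{bad}})$. Proposition~\ref{prop:jac} with $t=2$, $T=Y_r^{\mathrm{bad}}$, the polynomials $f,G$ and $e_1=D$, $e_2=2E$ gives $u,u'\in V(Y_r^{\mathrm{bad}})=V(Y_r)$ whose Jacobian is nonzero on a component of $Y_r^{\mathrm{bad}}$, against the definition. So the process reaches $\emptyset$.

Put $Z_r=Z(V(Y_r))\supset Y_r$. Then $Z_0=Y_0$ since $f,G\in V(Y_0)$; $Z_{r_0}=\emptyset$; and $Z_{r+1}\subset Z_r$ since $V(Y_r)\subset V(Y_{r+1})$. Part (a) holds for $r=0$. If it holds for $r$ and $W\subset Z_{r+1}$ is a component of $Y_0$, then $W\subset Z_r$ is a component of $Y_r$, and $W\subset Z(V(Y_r^{\mathrm{bad}}))$, so $W$ is a component of $Y_{r+1}$.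

For (b), a component $W$ of $Y_r$ not in $Y_{r+1}$ is not in $Y_r^{\mathrm{bad}}$, so there is a point $q_W\in W$ at which the Jacobian is a nonzero polynomial function of $(u,u')\in V(Y_r)^2$. Choose $(u_r,u'_r)$ at which none of these finitely many functions vanishes. For (c), each listed variety is not contained in $Z_{r+1}$, by (a) in the case of components, so the elements of $V(Y_{r+1})$ vanishing on it form a proper subspace. Choose $v_r\in V(Y_{r+1})$ outside these finitely many subspaces.
\end{proof}

For $\gamma\in\mathcal G$ the \emph{level} $r(\gamma)$ is the largest $r$ with $\gamma\subset Z_r$; so $0\le r(\gamma)<r_0$. By (c) and Lemma~\ref{lem:rule} with $P_\gamma=v_{r(\gamma)}$, we may remove the incidences with $v_{r(\gamma(p,S))}(p)=0$ (N5). For a remaining incidence, with $r=r(\gamma(p,S))$, we have $p\in Z_r$ and $p\notin Z_{r+1}$. As the $Z_r$ are nested, \emph{$r$ is determined by $p$}. A curve $\gamma\in\mathcal G$ of level $r$ is called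
\begin{itemize}
\item \emph{stray} if $\gamma\not\subset Y_r$;
\item \emph{critical} if $\gamma\subset Y_r$ and $J_r\equiv0$ on $\gamma$;
\item \emph{ordinary} if $\gamma\subset Y_r$ and $J_r\not\equiv0$ on $\gamma$.
\end{itemize}
An incidence $(p,S)$ is stray, critical or ordinary according to $\gamma(p,S)$. Ordinary curves lie, apart from few points, where $Y_r$ is a graph over the $(x,y)$-plane.

\subsection{Stray and critical curves}

These curves satisfy a third equation of degree $O(D)$ that cuts $Y_0$ properly along them. So Proposition~\ref{prop:jac} applies again, now with $t=1$, and shows that after negligible losses only one of them passes through a point.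

\begin{lemma}\label{lem:third}
Fix $r$ and one of the types stray and critical, and let $\mathcal C_0$ be the set of curves of that type and level $r$. There is a real polynomial $f_3$ with $\deg f_3\le2M$ such that every $\gamma\in\mathcal C_0$ is a component of $Z(f,G,f_3)$.
\end{lemma}

\begin{proof}
Put $H=v_{r-1}$ if $r\ge1$ and $H=0$ if $r=0$. By Lemma~\ref{lem:filt}(c), $H$ vanishes on $Z_r\supset Y_r$, and it vanishes identically on no component of $Y_0$ that is not a component of $Y_r$. It suffices to find $f_3$ that vanishes on each $\gamma\in\mathcal C_0$ and vanishes identically on no component $W$ of $Y_0$ containing some $\gamma\in\mathcal C_0$. Indeed, a component $T'$ of $Z(f,G,f_3)$ containing $\gamma$ lies in a component $W$ of $Y_0$, which contains $\gamma$; then $\gamma\subset T'\subset W\cap Z(f_3)$ has dimension at most $1$, so $T'=\gamma$.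

In the stray case take $f_3=H$. It vanishes on $\gamma\subset Z_r$, and a component $W\supset\gamma$ is not a component of $Y_r$ because $\gamma\not\subset Y_r$.

In the critical case take $f_3=J_r+cH$ with $c\in\mathbb R$. Both terms vanish on $\gamma$. A component $W\supset\gamma$ is not a component of $Y_{r+1}$, because $\gamma\not\subset Z_{r+1}$. If $W\subset Y_r$, then $f_3=J_r\not\equiv0$ on $W$ by Lemma~\ref{lem:filt}(b). If not, then $H\not\equiv0$ on $W$, so $f_3\equiv0$ on $W$ for at most one $c$. Choose $c$ outside this finite set.
\end{proof}

Keep $r$ and the type fixed. Given $\mathcal C_\nu\subset\mathcal C_0$ nonempty, apply Proposition~\ref{prop:jac} with $t=1$ to the union of the curves in $\mathcal C_\nu$, which is finite over $x$, with the polynomials $f,G,f_3$ and the degree bounds $D,2E,2M$. We get $u_1,u_2,u_3$ of degree at most $M_1$ vanishing on all curves of $\mathcal C_\nu$, with $J^{(\nu)}=\det\partial(u_1,u_2,u_3)/\partial(y,z,w)$ not identically zero on some of them. Let $\mathcal C_{\nu+1}\subsetneq\mathcal C_\nu$ be the set of those on which $J^{(\nu)}\equiv0$. The process ends with the empty set, so each $\gamma\in\mathcal C_0$ lies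 in $\mathcal C_\nu\setminus\mathcal C_{\nu+1}$ for one $\nu$; put $P_\gamma=J^{(\nu)}$, of degree at most $3M_1$. Do this for all levels and both types, and remove the stray and critical incidences with $P_{\gamma(p,S)}(p)=0$, by Lemma~\ref{lem:rule} (N6).

Now let $(p,S)$ and $(p,S')$ be remaining incidences of the same type, stray or critical, with curves $\gamma,\gamma'$. Their levels agree, so they lie in the same $\mathcal C_0$; say $\gamma\in\mathcal C_\nu\setminus\mathcal C_{\nu+1}$ and $\gamma'\in\mathcal C_{\nu'}\setminus\mathcal C_{\nu'+1}$ with $\nu\le\nu'$. Both belong to $\mathcal C_\nu$ and contain $p$, and $J^{(\nu)}(p)\ne0$. By Lemma~\ref{lem:graph} only one curve of $\mathcal C_\nu$ contains $p$, so $\gamma=\gamma'$ and $S=S'$. Hence at most $2m$ stray or critical incidences remain; remove them (N7).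

\section{Ordinary curves and the end of the proof}\label{sec:end}

By Lemma~\ref{lem:rule}, remove the ordinary incidences with $J_r(p)=0$, $r=r(\gamma(p,S))$ (N8). Let $I_0$ be the set of incidences that remain. We build the setting of Section~\ref{sec:cut}.

\subsection{The \'etale surface}

For $0\le r<r_0$ apply Lemma~\ref{lem:algetale} to $Y_r$, $u_r$, $u'_r$, $v_r$ and $\ell=3M+1$. We obtain $\theta_r=J_rv_r$ of degree at most $3M$, an \'etale surface $N_r=\{q\in Y_r(\mathbb R):\theta_r(q)\ne0\}$ with $\Phi_r=\theta_r^2/\rho^\ell$, and $\chi_r$ of degree at most $5M$. Every $(p,S)\in I_0$ has $p\in N_r$ for $r=r(\gamma(p,S))$. Since $v_r=0$ on $Y_{r+1}$, which contains $Y_{r'}$ for $r'>r$, the $N_r$ are pairwise disjoint subsets of $\mathbb R^4$, and $N_r$ meets only components of $Y_r$ that are not components of $Y_{r+1}$. So each component of $Y_0$ occurs for at most one $r$. Let $N$ be the disjoint union of the $N_r$, with $\Phi=\Phi_r$ on $N_r$.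

For $\eta>0$ put $\omega_r=\theta_r^2-\eta\rho^\ell$, of degree at most $6M+2$; on $Y_r(\mathbb R)$, the conditions $\omega_r>0$ and $\omega_r=0$ define $N^+\cap N_r$ and $\beta\cap N_r$. We choose $\eta$ subject to three conditions. First, $\eta<\Phi(p)$ for all points $p$ occurring in $I_0$. Second, $\eta$ is a regular value of $\Phi$; by Sard's theorem this excludes a set of measure zero. Third, for each $r$, each component $W$ of $Y_r$ meeting $N_r$, and each component $\gamma'$ of the curve $W\cap Z(\chi_r)$ that has a real point, $\omega_r\not\equiv0$ on $\gamma'$. This excludes at most one $\eta$ for each $\gamma'$, since two values would force $\rho\equiv0$ on $\gamma'$, while $\rho\ge1$ at a real point.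

At a critical point of $x|_\beta$ in $N_r$ the curve $\beta$ is tangent to $\tilde\partial_y$, so $\tilde\partial_y\Phi_r=0$ and $\chi_r=0$. The point thus lies on some $\gamma'$ as above, and $\omega_r=0$ there. By Bezout, $\deg(W\cap Z(\chi_r))\le5M\deg W$, so
\[
n_\beta\le\deg Y_0\cdot5M\,(6M+2)\le BD^4 .
\]

\subsection{The arcs}

Let $\Lambda_S^r$ be the union of the ordinary curves of level $r$ that are components of $\Lambda_S$. Then $\Lambda_S^r\subset Y_r$, $\Lambda^r_S(\mathbb R)\subset S$, and the degrees $e_r=\deg\Lambda_S^r$ satisfy $\sum_re_r\le AD$. The \emph{arcs of $S$} are the connected components of the sets $\Lambda_S^r(\mathbb R)\setminus Z(s_S\omega_r)$, for all $r$, on which $\omega_r>0$. They lie in $N^+\cap N_r$. By Lemma~\ref{lem:curves}(c) their number is at most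
\[
\sum_{r}\big(3e_r^2+2e_r(\deg s_S+6M+2)\big)\le BD\sum_re_r\le BD^2=:L .
\]
They are arcs in the sense of Section~\ref{sec:cut}. Indeed, let $\alpha$ be one of them. At a point of $\alpha$ we have $s_S\ne0$, so only one component of $\Lambda_S$ passes through it, and $\Lambda^r_S(\mathbb R)$ coincides nearby with $\Lambda_S(\mathbb R)$, a graph over an $x$-interval. So $\alpha$ is a connected $1$-manifold with local coordinate $x$, and, as for leaves, $x$ maps it homeomorphically onto an open interval $(x_1,x_2)$. It lies in the compact set $\{\Phi_r\ge\eta\}\subset N_r$. The inverse of $x|_\alpha$ is a bounded semialgebraic map, so it has limits at $x_1$ and $x_2$; they lie in $\{\Phi_r\ge\eta\}$ and in the closed set $\Lambda_S^r(\mathbb R)\subset S$.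

Condition (A1) holds because two arcs of $S$ are different connected components of one set or lie in different $N_r$. Condition (A2) holds by (H2), because the closure of an arc of $S$ lies in $S$. Finally, if $(p,S)\in I_0$, then $p\in\Lambda_S^r(\mathbb R)$, $s_S(p)\ne0$ and $\omega_r(p)>0$, so $p$ lies on an arc of $S$.

\subsection{Counting $I_0$}

Take $\mathcal R,\mathcal R'$ as in Lemma~\ref{lem:sampling} with $\pi=D^2/n$, which is at most $1$ by \eqref{eq:param}. The number $|I_0|$ does not depend on $\mathcal R$, so it is enough to bound the expectations of the two parts below.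

\emph{Incidences with $p\in\mathcal A(\mathcal R)$.} Since $p\in N^+$, it is not in $\beta$, so $p$ lies in the closure of an arc of an element of $\mathcal R$, hence in an element of $\mathcal R$. The incidences $(p,S)$ with $p\in S_0$ for some $S_0\in\mathcal R\setminus\{S\}$ number at most $\sum_{S_0\in\mathcal R}\sum_{S\ne S_0}|S\cap S_0|\le C_0n|\mathcal R|$. For the others, $S$ is the only element of $\mathcal R$ containing $p$, so there are at most $m$. The expectation is at most $C_0nD^2+m$.

\emph{Incidences with $p\notin\mathcal A(\mathcal R)$.} Then $p$ lies in a unique piece $\tau(p)\in\mathcal T(\mathcal R)$, and $S\in\mathcal S(\tau(p))$. For a point $p$ occurring in $I_0$ put $w_p=|\mathcal S(\tau(p))|$ if $p\notin\mathcal A(\mathcal R)$ and $w_p=0$ otherwise. Applying \eqref{eq:K2} in each piece bounds the number of these incidences by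
\[
A\sum_pw_p^{1-1/k}+A\sum_{\tau\in\mathcal T(\mathcal R)}|\mathcal S(\tau)| .
\]
Lemma~\ref{lem:sampling} with $\psi(\tau)=1$ if $p\in\tau$ and $\psi(\tau)=0$ otherwise gives $\mathbb Ew_p\le128n/D^2$, as at most one piece of $\mathcal T(\mathcal R')$ contains $p$. By Jensen's inequality and the bound $m\le Bn^{1/k}D^{(4k-2)/k}$ from \eqref{eq:param}, the first sum has expectation at most
\[
Am\,(n/D^2)^{(k-1)/k}\le BnD^{(4k-2)/k-(2k-2)/k}=BnD^2 .
\]
For the second sum take $\psi=1$. The size $|\mathcal R'|$ is binomial with mean $D^2/2$, so $\mathbb E|\mathcal R'|^2\le D^4/4+D^2/2\le D^4$. Proposition~\ref{prop:cut}(a) with $L=BD^2$ and $n_\beta\le BD^4$ gives $\mathbb E|\mathcal T(\mathcal R')|\le BD^4$, and the expectation of the second sum is at most $128\pi^{-1}BD^4\le BnD^2$.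

Hence $|I_0|\le m+BnD^2$, and $I_0$ is negligible (N9).

\subsection{Closing the induction}\label{sec:close}

Under \eqref{eq:range}, every incidence lies in one of the sets (N1)--(N9) or is counted in \eqref{eq:ind}. So
\[
|I|\le C_1X\big[AK^{-(1-a)}+\lambda^{-(1-a)}+AK\kappa^2\big]+BX,
\]
where $A$ depends only on $C_0,k$, and $B$ does not depend on $C_1$. Choose $K\ge A_0$ with $AK^{-(1-a)}\le\frac16$, then $\kappa\le\frac12$ with $AK\kappa^2\le\frac16$, then $\lambda\ge\kappa^{-(4k-2)}$ with $\lambda^{-(1-a)}\le\frac16$. This fixes $B$, and the bracket is at most $\frac12$. Take $C_1\ge2B$, and at least as large as the constants for the ranges $m^k\le\lambda n$ and $m\ge n^2/\lambda$. Then $|I|\le C_1X$ under \eqref{eq:range}, and \eqref{eq:main} holds in all cases. This completes the induction and the proof of Theorem~\ref{thm:main}, and with it of Theorem~\ref{thm:conj}. \qed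

\begin{thebibliography}{1}

\bibitem{STR4}
\emph{A Szemer\'edi--Trotter Type Theorem in $\mathbb{R}^4$},
doi:10.1007/s00454-015-9717-7,
\texttt{https://springerlink.bibliotecabuap.elogim.com/}\allowbreak\texttt{content/pdf/}\allowbreak\texttt{10.1007/s00454-015-9717-7.pdf}.

\end{thebibliography}
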